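# Monotone polynomials that force the $(1+1)$ EA to search again and again

## The bound $O(n(\log n)2^d/d)$ and the cases that support it

How long does the simplest evolutionary algorithm need to maximize a polynomial of degree $d$ with nonnegative coefficients? A natural first guess multiplies two costs. Linear functions cost about $n\log n$. Finding one prescribed monomial of degree $d$, with no help along the way, costs about $n2^d/d$. This suggests a bound of order $n(\log n)2^d/d$. We first make this precise and test it, and then we show that it is false.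

**Definition (polynomials).** Let $n\ge 2$. Every $f:\{0,1\}^n\to\mathbb R$ can be written uniquely as
$$f(x_1,\dots,x_n)=\sum_{A\subseteq\{1,\dots,n\}}w_A\prod_{i\in A}x_i .$$
The degree of $f$ is the largest $|A|$ with $w_A\ne0$. The polynomial is *monotone* if all $w_A\ge 0$.

For example, $3x_1x_2+x_3$ is monotone of degree 2. The function "$x_1$ or $x_2$" equals $x_1+x_2-x_1x_2$; it is not monotone in this sense, although it is an increasing function.

**Definition (the $(1+1)$ EA).** Choose $x\in\{0,1\}^n$ uniformly at random. Then repeat forever: obtain $x'$ from $x$ by flipping each bit independently with probability $1/n$; if $f(x')\ge f(x)$, replace $x$ by $x'$. The *optimization time* is the number of evaluations of $f$ until a string of maximal $f$-value is evaluated for the first time.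

A result of Droste, Jansen and Wegener says that on affine functions (degree at most 1) the expected optimization time is $O(n\log n)$, and that it is $\Theta(n\log n)$ if all $n$ degree-1 weights are non-zero. The problem comes from "Theoretical Aspects of Evolutionary Algorithms":

**Conjecture 1.** The expected optimization time of the $(1+1)$ EA on monotone polynomials of degree $d$ is bounded by $O(n(\log n)2^d/d)$. Explicitly: there are absolute constants $c>0$ and $n_0\ge2$, independent of $f,d,n$, such that for all $n\ge n_0$, all $1\le d\le n$ and all monotone polynomials $f$ of degree $d$ on $n$ variables, the expected optimization time is at most $c\,n(\log n)2^d/d$.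

A word on the reading. The bound is printed there with "$2^{d/d}$". The surrounding text discusses a lower bound of order $2^d$ for general search heuristics and an improvement factor of $O(n(\log n)/d)$, so we read $2^d/d$. Below, $\ln$ is the natural logarithm; the base of $\log$ only changes $c$.

Now the tests.

*Degree 1.* For $f=x_1$ the start is optimal with probability $\frac12$, and otherwise we wait for bit 1 to flip; the expected time is $1+\frac n2$. For $f=x_1+\dots+x_n$, suppose that $z$ bits are zero. Flipping exactly one of them and nothing else has probability $\frac zn(1-\frac1n)^{n-1}\ge\frac z{en}$, and the number of zeros never increases. So the expected time is at most $1+\sum_{z=1}^n\frac{en}z\le1+en(1+\ln n)$. Both agree with the guess.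

*Degree 2, one monomial.* Let $f=x_1x_2$ and $p=1/n$. Until $11$ is reached every offspring is accepted. Let $h_k$ be the expected number of steps from a state with $k$ zeros among the two bits. With one zero, the chain moves to no zeros with probability $p(1-p)$, to two zeros with probability $p(1-p)$, and otherwise stays at one zero. With two zeros, it moves to no zeros with probability $p^2$ and to one zero with probability $2p(1-p)$. Hence
$$2p(1-p)h_1=1+p(1-p)h_2,\qquad (p^2+2p(1-p))h_2=1+2p(1-p)h_1 .$$
Inserting the first into the second gives $p\,h_2=2$, so $h_2=2n$ and $h_1=\frac{n(3n-2)}{2(n-1)}$. The expected optimization time is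
$$1+\tfrac12h_1+\tfrac14h_2=1+\frac n2+\frac{n(3n-2)}{4(n-1)}\le 1+\tfrac32n .$$
(For $n=2$ it is $4$, as it must be: there every offspring is uniform.) Again this agrees.

*One monomial of degree $s$.* For $f=\prod_{i\le s}x_i$ the $s$ bits perform an unbiased random walk until they are all ones. Once the walk is close to uniform, the probability that it enters $\mathbf 1$ in the next step is about $\frac sn2^{-s}$: it has to sit at one of the $s$ neighbors of $\mathbf 1$ and flip the right bit. So the time is about $n2^s/s$. Lemma 5 below turns this into a proof of the lower bound when $s\ge256$ and $n\ge4s$.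

*One star.* Let $f=\big(\sum_{i\in L}x_i\big)\prod_{j\in C}x_j$ with $|C|=s$. We expect to pay $n2^s/s$ to find the center $C$ and then about $n\log n$ for the leaves $L$. The two costs add; they do not multiply. So these examples leave a factor $\log n$ unused. To violate the conjecture, we should make the algorithm pay $n2^d/d$ more than order $\log n$ times.

## Lexicographic sums of monomials, and why their waiting times need not add up

The obvious attempt is to take disjoint sets $C_1,\dots,C_G$ of size $s$ and to rank them:
$$h(x)=\sum_{g=1}^G2^{G-g}\psi_g(x),\qquad \psi_g(x)=\prod_{j\in C_g}x_j\in\{0,1\}.$$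
Here $h$ compares $(\psi_1,\dots,\psi_G)$ lexicographically. One hopes that each new success at a high level ruins what was found at lower levels, so that the $G$ searches come one after another.

This hope fails at a definite point: there are too few successes to do the ruining. Let $R_k$ be the number of accepted steps in which $\psi_k$ is the coordinate of smallest index that changes; it then changes from $0$ to $1$. Let $F_k$ be the number of accepted steps in which $\psi_k$ falls from $1$ to $0$. A fall of $\psi_k$ happens only in a step counted by some $R_h$ with $h<k$. Whether a step is counted by $R_h$ is decided by the current string and the flips in the groups $1,\dots,h$. Given this, the flips in $C_k$ are still independent with probability $\frac1n$ each, so $\psi_k$ falls with probability at most $\frac sn$. Therefore $\mathbb E F_k\le\frac sn\sum_{h<k}\mathbb ER_h$. Between two rises of $\psi_k$ there is a fall, so $R_k\le 1+F_k$. By induction on $k$,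
$$\mathbb ER_k\le1+\frac sn\sum_{h<k}\Big(1+\frac sn\Big)^{h-1}=\Big(1+\frac sn\Big)^{k-1},\qquad \mathbb EF_k\le\Big(1+\frac sn\Big)^{k-1}-1\le e^{Gs/n}-1 .$$
If $Gs\le n/4$, this is less than $0.29$: a center found too early is, more often than not, never lost. Nothing forces the centers to be found in order.

The computation also shows what is missing. A single accepted step hits a given center with probability only about $s/n$. If a success at a high level were followed by $j$ *further* accepted improvements at the same level, a lower center would survive all of them with probability $(1-\frac1n)^{sj}\le e^{-sj/n}$. So we want about $\frac ns\ln G$ improvements at each level. We obtain them by giving each center $m\approx n/G$ leaves, which are improved one by one after the center is found. The requirement $\frac nG\gg\frac ns\ln G$ becomes $s\gg G\ln G$, and this leaves plenty of room for $G\gg\ln n$.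

## Stars in lexicographic order

**Construction.** Let $n,s,G$ be positive integers with
$$s\ge 256,\qquad s\ge \ln n,\qquad s\ge 340\,G\ln(4G),\qquad Gs\le n/4. \tag{1}$$
Put $m=\lfloor n/G\rfloor-s$. Since $\frac n{4G}\ge s\ge1$, we have
$$m\ge\frac{3n}{4G}-1\ge\frac n{2G}\ge2s\ge512,\qquad n\ge4s\ge1024. \tag{2}$$
As $G(s+m)\le n$, we can choose disjoint sets $C_1,L_1,\dots,C_G,L_G\subseteq\{1,\dots,n\}$ with $|C_g|=s$ (*centers*) and $|L_g|=m$ (*leaves*). The remaining variables do not occur. Let $W=m+1$ and
$$f(x)=\sum_{g=1}^GW^{G-g}\varphi_g(x),\qquad \varphi_g(x)=\sum_{i\in L_g}x_i\prod_{j\in C_g}x_j\in\{0,\dots,m\}.$$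
This is a monotone polynomial of degree $d=s+1$.

A toy instance, too small for (1), with $s=m=G=2$ and $n=8$, shows the mechanism:
$$f=3(x_3+x_4)x_1x_2+(x_7+x_8)x_5x_6 .$$
The string $11\,10\,11\,11$ has value $3+2=5$. Flipping bits 4 and 5 gives $11\,11\,01\,11$ of value $6+0=6$. The offspring is accepted: one leaf was gained in group 1, and the complete center of group 2 was lost.

**Theorem 1.** Under (1), the expected optimization time of the $(1+1)$ EA on $f$ is at least $\dfrac G{64}\cdot\dfrac{n2^d}d$.

**Corollary 2 (disproof).** For large $n$ take $s=\lfloor\sqrt n\rfloor$ and $G=\lfloor n^{1/4}\rfloor$. Then (1) holds, and the expected time is at least $\frac{\lfloor n^{1/4}\rfloor}{64}\cdot\frac{n2^d}d$. For every $c$ this exceeds $c\,n(\log n)2^d/d$ once $n$ is large. So Conjecture 1 is false.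

*Proof from Theorem 1.* For large $n$, $s\ge256$ and $s\ge\ln n$. Also $340G\ln(4G)=O(n^{1/4}\ln n)$ is below $\sqrt n-1\le s$, and $Gs\le n^{3/4}\le n/4$. Finally $n^{1/4}/\log n\to\infty$. $\square$

**Corollary 3 (range).** Let $d\ge\max\{257,1+\ln n\}$ and let
$$G=\Big\lfloor\min\Big\{\frac{d-1}{340\ln(4d)},\frac n{4(d-1)}\Big\}\Big\rfloor\ge1 .$$
Then some monotone polynomial of degree $d$ has expected time at least $\frac G{64}\cdot\frac{n2^d}d$. Consequently:

* The conjectured bound fails by an unbounded factor along every $d=d(n)$ with $\frac d{\ln n\,\ln\ln n}\to\infty$ and $\frac{d\ln n}n\to0$.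
* For $d=\lceil\sqrt{n\ln n}\,\rceil$ the violation factor is $\Omega(\sqrt n/(\ln n)^{3/2})$.

*Proof from Theorem 1.* Put $s=d-1$. Since $G\le d$, $340G\ln(4G)\le340G\ln(4d)\le d-1=s$. The other conditions in (1) are immediate, and Theorem 1 applies.

For the first item we must show $G/\ln n\to\infty$. The quantity $\frac n{4(d-1)\ln n}$ tends to infinity by assumption. For the other member of the minimum, suppose first $d\le\ln^2n$. Then $\ln(4d)\le3\ln\ln n$ for large $n$, and $\frac{d-1}{340\ln(4d)\ln n}\ge\frac{d-1}{1020\ln n\ln\ln n}\to\infty$. If $d>\ln^2n$, use that $d/\ln(4d)$ is increasing: $\frac d{\ln(4d)}\ge\frac{\ln^2n}{3\ln\ln n}$ for large $n$, and after division by $\ln n$ this still tends to infinity.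

For $d=\lceil\sqrt{n\ln n}\,\rceil$ we have $\ln(4d)=O(\ln n)$, so both members of the minimum are of order at least $\sqrt{n/\ln n}$. Dividing $G$ by $\ln n$ gives the claim. $\square$

**Theorem 4 (sharpness for this family).** If (1) and $s\ge6000$ hold, the expected optimization time on $f$ is $\Theta(G\,n2^d/d)$ with absolute constants.

Nothing is claimed for $d=O(\log n)$, and the weaker bound $O(n(\log n)2^d)$ is not refuted.

## Phases of the optimization

Let $x_t$ be the current string after $t$ steps, and let $M_t$ be the random set of bits flipped in step $t$, the *mask*. Its elements are chosen independently with probability $\frac1n$. Let $\mathcal F_t$ be generated by $x_0,M_1,\dots,M_t$. For a stopping time $\tau$ the masks after $\tau$ are independent of $\mathcal F_\tau$; this strong Markov property is used throughout. Write $C_g(x)$ for the restriction of $x$ to $C_g$ and $\mathbf 1$ for an all-ones string. We often use $(1-\frac1n)^{n-1}\ge\frac1e$.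

*Lexicographic comparison.* We have $0\le\varphi_h\le W-1$ and $\sum_{h>g}W^{G-h}(W-1)=W^{G-g}-1<W^{G-g}$. Hence the first coordinate in which two vectors $(\varphi_1,\dots,\varphi_G)$ differ decides which value of $f$ is larger. So $f(x')\ge f(x)$ if and only if $(\varphi_1,\dots,\varphi_G)(x')\ge_{\mathrm{lex}}(\varphi_1,\dots,\varphi_G)(x)$.

Let $T_0=0$ and
$$T_g=\min\{t:\varphi_1(x_t)=\dots=\varphi_g(x_t)=m\},\qquad S_g=\min\{t\ge T_{g-1}:\varphi_g(x_t)\ge1\}.$$
From any state the all-ones string is generated with probability at least $n^{-n}$, and it is accepted, so these times are almost surely finite. Let $P_g$ be the set of all bits of the groups $1,\dots,g-1$. We note three facts.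

* From time $T_{g-1}$ on, all bits of $P_g$ are $1$, because $\varphi_h=m$ forces all bits of group $h$ to be $1$. A step that flips a bit of $P_g$ lowers some $\varphi_h$, $h<g$, and raises none of them, so it is rejected.
* From time $S_g$ on, $\varphi_g\ge1$, and $\varphi_g$ is nondecreasing. Also $T_{g-1}\le S_g\le T_g$.
* The initial string is one evaluation, and an optimal offspring is always accepted, so the optimization time is $T_G+1$. Moreover $T_G=\sum_g(T_g-T_{g-1})\ge\sum_g(S_g-T_{g-1})$.

In the phase between $S_g$ and $T_g$, if $z\ge1$ leaves of $L_g$ are zero, then flipping exactly one of them and nothing else raises $\varphi_g$ and has probability at least $\frac z{en}$. Since $z$ never increases,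
$$\mathbb E[T_g-S_g\mid\mathcal F_{S_g}]\le\sum_{z=1}^m\frac{en}z\le en(1+\ln n)\le en(1+s). \tag{3}$$

The leaf phases are thus cheap, and we want to show that $S_g-T_{g-1}$ is typically of order $n2^s/s$. This is plausible on the event
$$D_g=\{C_g(x_{T_{g-1}})\ne\mathbf 1\},$$
that center $g$ is not yet there when its turn comes. The plan has two parts: on $D_g$ the wait is long, and $D_g$ has probability at least $\frac12$. The second part is where the leaves enter.

## Entering $\mathbf 1$ by a free random walk on the cube

This section estimates how often the center bits would enter $\mathbf 1$ if every mutation were accepted. Let $U_a=U_0\oplus N_1\oplus\dots\oplus N_a$ on $\{0,1\}^s$, where the masks $N_j$ are independent and contain each bit independently with probability $\frac1n$, and $U_0\ne\mathbf 1$ is fixed. Put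
$$p_a=P(U_a\ne\mathbf 1,\,U_{a+1}=\mathbf 1)=P(N_{a+1}\ne\emptyset,\,U_{a+1}=\mathbf 1),\qquad \lambda=1-\frac2n,\qquad\theta_a=\frac{1+\lambda^a}2 .$$
A bit is flipped an even number of times in $a$ steps with probability $\theta_a\in[\frac12,1]$. It is flipped an odd number of times with probability $1-\theta_a\le\frac an$, by a union bound.

**Lemma 5.** Let $s\ge256$ and $n\ge4s$. For every $U_0\ne\mathbf 1$,
$$\sum_{a<ns}p_a\le\frac5s,\qquad\text{and}\qquad p_a\le\frac{2s}{n2^s}\quad\text{for }a\ge ns .$$

The order $1/s$ is right. If $U_0$ has exactly one zero, at bit $i$, then $p_a\ge P(U_a=U_0,\,N_{a+1}=\{i\})=\theta_a^s\cdot\frac1n(1-\frac1n)^{s-1}$. For $a\le n/s$ this is at least $(1-\frac1s)^s\frac1{en}\ge\frac1{4en}$. There are at least $n/s$ such $a$, so they contribute at least $\frac1{4es}$. A walk that starts next to $\mathbf 1$ may step into it before it drifts off.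

*Proof.* **Step 1: late times, by spreading.** The bits of $U_a$ are independent, and each takes a given value with probability $\theta_a$ or $1-\theta_a$. So $P(U_a=z)\le\theta_a^s$ for all $z$, and
$$p_a=\sum_{\mu\ne\emptyset}P(N_{a+1}=\mu)\,P(U_a=\mathbf 1\oplus\mu)\le P(N_{a+1}\neq\emptyset)\,\theta_a^s\le\frac sn\theta_a^s .\tag{4}$$
For $a\ge ns$, $\lambda^a\le e^{-2s}$, hence $\theta_a^s\le2^{-s}(1+e^{-2s})^s\le2\cdot2^{-s}$. This is the second claim.

**Step 2: middle times.** Let $a_1=\lfloor n/4\rfloor$ and $a_1\le a<ns$. Since $n\ge1024$, $2a_1/n\ge\frac12-\frac2n\ge0.4$, so $\theta_a\le\frac{1+e^{-0.4}}2\le0.836$. There are at most $ns$ such $a$, and (4) gives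
$$\sum_{a_1\le a<ns}p_a\le s^2\cdot0.836^s\le\frac1s\qquad(s\ge256).$$
Indeed $s^3\,0.836^s$ is decreasing for $s\ge 17$ and is far below $1$ at $s=256$.

**Step 3: early times, by a count of forced flips.** Let $a<a_1$, let $k\ge1$ be the number of zeros of $U_0$, and put $\theta=\theta_{a+1}\le\theta_a$. We use a union bound over the bit $i\in N_{a+1}$. If $i$ is a zero of $U_0$, then for $U_{a+1}=\mathbf 1$ it must have been flipped an even number of times in the first $a$ steps; the other $k-1$ zeros are flipped an odd number of times in $a+1$ steps, and the $s-k$ ones an even number of times. If $i$ is a one of $U_0$, it was flipped an odd number of times in the first $a$ steps. Hence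
$$p_a\le\frac kn\,\theta_a(1-\theta)^{k-1}\theta^{s-k}+\frac{s-k}n(1-\theta_a)(1-\theta)^k\theta^{s-k-1},$$
where the second term is read as $0$ if $k=s$. Since $1-\theta\le\frac{a+1}n\le\frac14$, the ratio $r=\frac{1-\theta}\theta$ is at most $\frac13$. The first term equals $\frac{kr^{k-1}}n\theta_a\theta^{s-1}$. In the second, $(1-\theta)^k\theta^{s-k-1}=(1-\theta)r^{k-1}\theta^{s-2}$. With $kr^{k-1}\le1$ and $1-\theta_a\le\frac{a+1}n$ we get
$$p_a\le\frac1n\theta_a^s+\frac sn\Big(\frac{a+1}n\Big)^2\theta_a^{s-2}.$$
Put $u=2a/n\le\frac12$. Then $\lambda^a\le e^{-u}\le1-u+\frac{u^2}2\le1-\frac34u$, so $\theta_a\le1-\frac38u\le e^{-a/(2n)}$. Now we sum over $a$, using $\frac1{1-e^{-y}}\le1+\frac1y$ (which is $e^y\ge1+y$). The first terms give at most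
$$\frac1n\cdot\frac1{1-e^{-s/(2n)}}\le\frac1n\Big(1+\frac{2n}s\Big)\le\frac3s .$$
For the second terms, $s-2\ge s/2$, so $\theta_a^{s-2}\le q^a$ with $q=e^{-y}$, $y=\frac s{4n}\le\frac1{16}$. Writing $(a+1)^2=(a+1)(a+2)-(a+1)$ gives $\sum_{a\ge0}(a+1)^2q^a=\frac2{(1-q)^3}-\frac1{(1-q)^2}=\frac{1+q}{(1-q)^3}$. So the second terms sum to at most
$$\frac s{n^3}\cdot\frac{1+q}{(1-q)^3}\le\frac{2s}{n^3}\Big(1+\frac1y\Big)^3\le\frac{4s}{n^3y^3}=\frac{256}{s^2}\le\frac1s,$$
where $(1+y)^3\le(17/16)^3\le2$ was used. In total $\sum_{a<ns}p_a\le\frac3s+\frac1s+\frac1s=\frac5s$. $\square$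

For the single monomial $\prod_{i\le s}x_i$ every offspring is accepted until $\mathbf 1$ appears. So Lemma 5 says that, from a start $\ne\mathbf 1$, the optimum is hit within $w$ steps with probability at most $\frac5s+\frac{2ws}{n2^s}$. With $w=\lfloor n2^s/(8s)\rfloor$ this is below $\frac12$, which proves the lower bound of order $n2^s/s$ announced earlier.

## Separating acceptance from the center bits

In $f$, not every mutation is accepted: acceptance depends on the other groups. This section is there to show that, while $C_g\ne\mathbf 1$, acceptance does not look at group $g$ at all, so that the center performs the free walk in slow motion.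

Fix $g$ and a stopping time $\tau$, and work on the event $\{\tau<\infty,\ C_g(x_\tau)\ne\mathbf 1\}\in\mathcal F_\tau$.

**Definition (attempt).** A step $t>\tau$ is an *attempt* if $C_g(x_{t-1})\ne\mathbf 1$ and $C_g(x_{t-1}\oplus M_t)=\mathbf 1$. Let $\alpha$ be the first attempt after $\tau$.

An attempt concerns the offspring, whether or not it is accepted. Clearly $C_g(x_t)\ne\mathbf 1$ for $\tau\le t<\alpha$.

**Definition (decoupled process).** Let $E=\{1,\dots,n\}\setminus(C_g\cup L_g)$. The process $(\xi,Y,Z)$ lives on the bits $(E,C_g,L_g)$, starts in $x_\tau$ at time $\tau$, uses the same masks, and runs forever. A step with mask $M$ is *active* if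
$$(\varphi_h)_{h\ne g}(\xi\oplus M|_E)\ge_{\mathrm{lex}}(\varphi_h)_{h\ne g}(\xi).$$
In active steps $\xi,Y,Z$ are all replaced by their mutated versions; in inactive steps nothing changes. An attempt of this process is a step with $Y\ne\mathbf 1$ and $Y\oplus M|_{C_g}=\mathbf 1$.

**Step 1: the two processes agree up to the first attempt.** In a non-attempt step of the true process with $C_g(x)\ne\mathbf 1$, $\varphi_g$ is $0$ before the step and $0$ for the offspring. So coordinate $g$ plays no role in the comparison, and acceptance is the same as activity. Hence $x_t=(\xi,Y,Z)$ at all times $\tau\le t<\alpha$, and the first attempts of the two processes coincide.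

**Step 2: the activity clock.** Activity depends only on $\xi$ and the $E$-masks, hence (given $\mathcal F_\tau$) only on the $E$-masks, which are independent of the $C_g$- and $L_g$-masks. Let $A_i$ be the number of active steps among the first $i$ steps after $\tau$. If the $E$-mask is empty, the step is active. Since $|E|\le n-1$, each step is active with conditional probability at least $(1-\frac1n)^{n-1}\ge\frac1e$. Once $A$ has reached the value $a$, it stays there until the next active step, so
$$\mathbb E\,\#\{i\ge0:A_i=a\}\le e\qquad\text{for each }a .$$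

**Step 3: counting attempts.** Given all $E$-masks, $Y$ after $i$ steps has the law of $U_{A_i}$ with $U_0=C_g(x_\tau)$, and the next $C_g$-mask is independent of it. So step $\tau+i+1$ is a decoupled attempt with conditional probability exactly $p_{A_i}$. Lemma 5 and Step 2 give, conditionally on $\mathcal F_\tau$,
$$\mathbb E[\#\text{attempts in the first }w\text{ steps}]=\mathbb E\sum_{i<w}p_{A_i}\le e\cdot\frac5s+w\cdot\frac{2s}{n2^s}\le\frac{14}s+\frac{2ws}{n2^s},\tag{5}$$
$$\mathbb E[\#\text{attempts in steps }\tau+i+1\text{ with }A_i<n]\le e\sum_{a<n}p_a\le\frac{14}s .\tag{6}$$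
Both count attempts of the decoupled process, and they hold for every starting state with $Y\ne\mathbf 1$. By Markov's inequality and Step 1, (5) yields the following.

**Lemma 6.** On $\{\tau<\infty,\,C_g(x_\tau)\ne\mathbf 1\}$, for all integers $w\ge0$, $P(\alpha\le\tau+w\mid\mathcal F_\tau)\le\frac{14}s+\frac{2ws}{n2^s}$. $\square$

So center $g$ takes long to find. We also need to know what the leaves of group $g$ look like when it is found: if nearly all of them were already ones, there would be no long leaf phase. The next lemma shows that by then they are almost fair coins.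

**Lemma 7.** Let in addition $\tau\ge T_{g-1}$ and $\tau<S_g$. Let $\alpha^*$ be the first attempt after $\tau$ with $M_{\alpha^*}\cap P_g=\emptyset$, and let $c'$ be the number of ones on $L_g$ of the offspring in step $\alpha^*$. Then $S_g\ge\alpha^*$. If $c'\ge1$, then $S_g=\alpha^*$ and $\varphi_g(x_{S_g})=c'$. Moreover, given $\mathcal F_\tau$,
$$P(c'=0)\le\frac{14}s+0.57^m,\qquad P(c'\notin[1,0.8m])\le\frac{14}s+2e^{-m/10}.$$

*Proof.* **Step 1: the processes agree up to $\alpha^*$.** Consider an attempt with $M\cap P_g\ne\emptyset$. In the true process it is rejected, because $P_g$ is all ones. As long as the processes agree, $\xi$ is all ones on $P_g\subseteq E$, so in the decoupled process the step is inactive for the same reason, and $Y$ stays $\ne\mathbf 1$. Together with the agreement in non-attempt steps, the two processes agree for $\tau\le t<\alpha^*$, and $C_g\ne\mathbf 1$ at all these times. In particular $\alpha^*$ is the same time in both processes. It is almost surely finite, because in every step before it the mask $\mathbf 1\oplus Y$ on $C_g$ together with an empty mask on $P_g$ has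 probability at least $n^{-n}$.

**Step 2: the role of $c'$.** Since $\tau<S_g$ and $\varphi_g=0$ for $\tau\le t<\alpha^*$, we have $S_g\ge\alpha^*$. If $c'\ge1$, then in step $\alpha^*$ the coordinates $\varphi_1,\dots,\varphi_{g-1}$ of the offspring are unchanged and $\varphi_g$ goes from $0$ to $c'$. The offspring is accepted, so $S_g=\alpha^*$ and $\varphi_g(x_{S_g})=c'$.

**Step 3: the law of the leaves.** Let $a^*$ be the number of active steps after $\tau$ and before step $\alpha^*$. The $E$- and $C_g$-masks determine $\alpha^*$ and $a^*$, and the $L_g$-masks are independent of them. Hence, given the $E$- and $C_g$-masks, the leaves of the offspring are the initial leaves xor-ed with $a^*+1$ independent masks. If $a^*+1\ge n$, then $\lambda^{a^*+1}\le e^{-2}\le0.14$. So the leaf bits are independent, each equal to $1$ with probability $\frac{1\pm\lambda^{a^*+1}}2\in[0.43,0.57]$. Then $P(c'=0)\le0.57^m\le e^{-m/10}$, and Hoeffding's inequality gives $P(c'>0.8m)\le e^{-2(0.23)^2m}\le e^{-m/10}$. If $a^*+1<n$, then step $\alpha^*$ is an attempt counted in (6), so this has probability at most $\frac{14}s$.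 Adding up gives both bounds. $\square$

## A leaf phase destroys the next center

Let $\mathrm{gen}_g=\{1\le\varphi_g(x_{S_g})\le0.8m\}\in\mathcal F_{S_g}$: group $g$ enters its leaf phase with at least a fifth of its leaves missing. The next lemma is the heart of the matter.

**Lemma 8.** For $g<G$, on $\mathrm{gen}_g$: $P(D_{g+1}^c\mid\mathcal F_{S_g})\le e^{-s/(100G)}+\frac{70}s$.

*Proof.* Consider the steps $t$ with $S_g<t\le T_g$. Before such a step $P_g$ is all ones and $C_g=\mathbf 1$. Let $z=m-\varphi_g(x_{t-1})\ge1$ be the number of zero leaves. Let $\Delta=B_1-B_2$, where $B_1\sim\mathrm{Bin}(z,\frac1n)$ and $B_2\sim\mathrm{Bin}(m-z,\frac1n)$ are the numbers of leaves of $L_g$ flipped $0\to1$ and $1\to0$. Call the step an *improvement* if it increases $\varphi_g$. A step that flips a bit of $P_g$ is rejected, and so is one that avoids $P_g$ but flips a bit of $C_g$, since it would make $\varphi_g=0$. Hence the step is an improvement iff $M_t\cap(P_g\cup C_g)=\emptyset$ and $\Delta>0$. It is then accepted *whatever* $M_t$ does to the lower groups, and $\varphi_g$ grows by $\Delta$. Let $J$ be the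 number of improvements in the phase, and let $j^*=\lceil m/50\rceil$. Since $m\ge100$, $j^*\le0.03m$.

The event $D_{g+1}^c$ means $C_{g+1}(x_{T_g})=\mathbf 1$. Let $K=\min\{t\ge S_g:C_{g+1}(x_t)\ne\mathbf 1\}$. On $D_{g+1}^c$ one of three things happens: $J<j^*$; or $J\ge j^*$ and $K>T_g$ (the center survived many improvements); or $K\le T_g$ (it was missing at some time and then restored). We bound each. All probabilities are conditional on $\mathcal F_{S_g}$, on $\mathrm{gen}_g$.

**Step 1: few improvements are unlikely.** The purpose is to show that the missing leaves are not gained in a few big jumps. Between improvements $z$ is constant. So, given the history up to the previous improvement, the next increment $\Delta_j$ has the law of $\Delta$ given $\Delta>0$; put $\Delta_j=0$ if $J<j$. (Whether $J\ge j$ is known by then: it says that a zero leaf remains after $j-1$ improvements, as $T_g<\infty$.) Since $m-z\le n-1$ and $1-e^{-v}\ge(1-\frac1e)v$ on $[0,1]$ by concavity,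
$$P(\Delta>0)\ge P(B_1\ge1)P(B_2=0)\ge(1-e^{-z/n})\Big(1-\frac1n\Big)^{n-1}\ge\Big(1-\frac1e\Big)\frac zn\cdot\frac1e .$$
Moreover $\mathbb E[\Delta\mathbf 1_{\Delta>0}]\le\mathbb EB_1=\frac zn$ and $\mathbb E[\Delta^2\mathbf 1_{\Delta>0}]\le\mathbb EB_1^2\le\frac zn+\frac{z^2}{n^2}\le\frac{2z}n$. As $(1-\frac1e)\frac1e\ge0.23$, the conditional first and second moments of $\Delta_j$ are at most $5$ and $9$.

If $J<j^*$, then $\sum_{j\le j^*}\Delta_j=m-\varphi_g(x_{S_g})\ge0.2m$, whereas the conditional means sum to at most $5j^*\le0.15m$. The differences between $\Delta_j$ and its conditional mean are martingale differences, hence orthogonal, and the variance of their sum is at most $9j^*$. Chebyshev's inequality gives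
$$P(J<j^*)\le\frac{9\cdot0.03m}{(0.05m)^2}=\frac{108}m\le\frac{54}s .$$

**Step 2: survival is unlikely.** If $K>T_g$, then $C_{g+1}$ is $\mathbf 1$ throughout the phase. Each improvement is accepted, so each has $M_t\cap C_{g+1}=\emptyset$. Whether step $t$ is an improvement depends, given $\mathcal F_{t-1}$, on $M_t$ only within the groups $\le g$. So, given $\mathcal F_{t-1}$ and that step $t$ is an improvement, $M_t$ avoids $C_{g+1}$ with probability $(1-\frac1n)^s$. By induction on $j$,
$$P(J\ge j,\text{ and the first }j\text{ improvements all avoid }C_{g+1})\le\Big(1-\frac1n\Big)^{sj}.$$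
With $j=j^*\ge\frac m{50}$ and $m\ge\frac n{2G}$ we get $P(J\ge j^*,\,K>T_g)\le e^{-sm/(50n)}\le e^{-s/(100G)}$.

**Step 3: restoration is unlikely.** Suppose $K\le T_g$ and $C_{g+1}(x_{T_g})=\mathbf 1$. Then the first attempt $\alpha$ of group $g+1$ after $K$ satisfies $\alpha\le T_g$. Let $w=\lceil n2^{s/2}\rceil$. Either $T_g-S_g>w$, or $\alpha\le T_g\le S_g+w\le K+w$. By (3) and Markov's inequality, $P(T_g-S_g>w)\le e(1+s)2^{-s/2}\le\frac1s$. By Lemma 6, applied to group $g+1$ with $\tau=K$ on $\{K<\infty\}$, and since $w\le2n2^{s/2}$,
$$P(K<\infty,\,\alpha\le K+w)\le\frac{14}s+4s\,2^{-s/2}\le\frac{15}s .$$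

Summing the three steps gives $e^{-s/(100G)}+\frac{54+1+15}s$. $\square$

## Summing $G$ waiting times: proof of Theorem 1

**Step 1: each center is missing when its turn comes, with probability at least $\frac12$.** First, $P(D_1^c)=2^{-s}\le\frac1s$. On $D_g$ we have $\varphi_g=0$ at time $T_{g-1}$, so $T_{g-1}<S_g$ and Lemma 7 applies with $\tau=T_{g-1}$. If $c'\in[1,0.8m]$, then $\mathrm{gen}_g$ holds. So on $D_g$, using $m\ge2s$,
$$P(\mathrm{gen}_g^c\mid\mathcal F_{T_{g-1}})\le\frac{14}s+2e^{-m/10}\le\frac{15}s .$$
With Lemma 8, for $g<G$,
$$P(D_{g+1}^c)\le P(\mathrm{gen}_g^c)+e^{-s/(100G)}+\frac{70}s\le P(D_g^c)+e^{-s/(100G)}+\frac{85}s .$$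
Iterating, for all $g\le G$,
$$P(D_g^c)\le\frac1s+(G-1)\Big(e^{-s/(100G)}+\frac{85}s\Big)\le Ge^{-s/(100G)}+\frac{85G}s .$$
By (1), $\frac s{100G}\ge3.4\ln(4G)$ and $\frac{85G}s\le\frac1{4\ln(4G)}\le\frac14$, because $\ln(4G)>1$. Hence
$$P(D_g^c)\le G(4G)^{-3.4}+\frac14\le\frac12 .$$

**Step 2: each missing center costs a long wait.** On $D_g$ let $\alpha$ be the first attempt of group $g$ after $\tau=T_{g-1}$. Until then $C_g\ne\mathbf 1$ and $\varphi_g=0$, so $S_g\ge\alpha$. Lemma 6 with $w=\lfloor n2^s/(8s)\rfloor$ gives
$$P(\alpha\le T_{g-1}+w\mid\mathcal F_{T_{g-1}})\le\frac{14}s+\frac14\le\frac12 .$$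
Thus $\mathbb E[S_g-T_{g-1}]\ge\frac12\cdot\frac12(w+1)\ge\frac{n2^s}{32s}$.

**Step 3: addition.** With $d=s+1$, $2^s=\frac12 2^d$ and $\frac1s\ge\frac1d$,
$$\mathbb E[T_G]\ge\sum_{g=1}^G\mathbb E[S_g-T_{g-1}]\ge G\,\frac{n2^s}{32s}\ge\frac G{64}\cdot\frac{n2^d}d .$$
The optimization time is $T_G+1$, so Theorem 1 is proved. By Corollary 2, Conjecture 1 is false. $\blacksquare$

## The matching upper bound: proof of Theorem 4

The lower bound is Theorem 1. For the upper bound we assume (1) and $s\ge6000$. By (3), $\mathbb E[T_g-S_g]\le en(1+s)\le n2^s/s$. It remains to show $\mathbb E[S_g-T_{g-1}]=O(n2^s/s)$. Let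
$$w=\lceil n2^s/s\rceil,\qquad i_0=\lceil2ens\rceil,\qquad B=i_0+w=O(n2^s/s).$$
We show that from every state at a time $\tau\ge T_{g-1}$ with $\tau<S_g$, the probability of $S_g\le\tau+B$ is at least $0.003$. Restarting the argument every $B$ steps then gives $\mathbb E[S_g-T_{g-1}]\le B/0.003$. Since $\varphi_g(x_\tau)=0$, either $C_g(x_\tau)\ne\mathbf 1$, or $C_g(x_\tau)=\mathbf 1$ and all leaves of $L_g$ are $0$.

**Case 1: $C_g(x_\tau)\ne\mathbf 1$.** We use the decoupled process, continued forever. Let $X$ be the number of $i\in[i_0,i_0+w)$ such that step $\tau+i+1$ is a decoupled attempt with $M\cap P_g=\emptyset$. We bound $P(X\ge1)$ from below by comparing $\mathbb EX$ with $\mathbb E[X\mid X\ge1]$.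

**Step 1: a lower bound on $\mathbb EX$.** The variable $A_{i_0}$ dominates $\mathrm{Bin}(i_0,\frac1e)$, whose mean $\mu=i_0/e$ is at least $2ns$ and whose variance is at most $\mu$. By Chebyshev, $P(A_{i_0}<ns)\le\frac\mu{(\mu/2)^2}=\frac4\mu\le\frac12$. For $a\ge ns$ we bound $p_a$ below by the masks $N_{a+1}$ with a single element. Since $P(U_a=z)\ge(1-\theta_a)^s$ for all $z$,
$$p_a\ge s\cdot\frac1n\Big(1-\frac1n\Big)^{s-1}\Big(\frac{1-\lambda^a}2\Big)^s\ge\frac s{en}2^{-s}(1-e^{-2s})^s\ge\frac s{2en2^s} .$$
The $E$-mask of step $\tau+i+1$ is independent of $A_i$ and of all $C_g$-masks, and it avoids $P_g$ with probability at least $\frac1e$. Since $A_i\ge A_{i_0}$ for $i\ge i_0$,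
$$\mathbb EX\ge w\cdot\frac12\cdot\frac1e\cdot\frac s{2en2^s}\ge\frac1{4e^2} .$$

**Step 2: attempts do not cluster.** After the first step counted by $X$, wait, if necessary, until $Y\ne\mathbf 1$. During this wait there are no attempts, since an attempt needs $Y\ne\mathbf 1$. From then on the decoupled process starts afresh in a state with $Y\ne\mathbf 1$, and at most $w$ steps of the window remain. By (5) the expected number of further attempts in the window is at most $\frac{14}s+\frac{2ws}{n2^s}\le5$. So $\mathbb E[X\mid X\ge1]\le6$, and
$$P(X\ge1)=\frac{\mathbb EX}{\mathbb E[X\mid X\ge1]}\ge\frac1{24e^2}\ge0.0056 .$$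

**Step 3: from an attempt to $S_g$.** If $X\ge1$, then $\alpha^*\le\tau+B$, where $\alpha^*$ is the time from Lemma 7. By that lemma $S_g=\alpha^*$ except with probability at most $\frac{14}s+0.57^m\le\frac{15}s\le0.0025$. So $P(S_g\le\tau+B)\ge0.0056-0.0025\ge0.003$.

**Case 2: $C_g(x_\tau)=\mathbf 1$ and all leaves in $L_g$ are $0$.** As long as $M\cap C_g=\emptyset$ and $\varphi_g$ stays $0$, the state on $C_g\cup L_g$ does not change. Indeed, an offspring with $C_g=\mathbf 1$ and some leaf flipped to $1$ is accepted iff $M\cap P_g=\emptyset$, and then $\varphi_g\ge1$. So, until the first step in which $\varphi_g\ge1$ is reached or $M\cap C_g\ne\emptyset$, each step reaches $\varphi_g\ge1$ with the same probability. This probability is at least that of "$M$ consists of exactly one leaf of $L_g$", which is at least $\frac m{en}\ge\frac{2s}{en}$. The event $M\cap C_g\ne\emptyset$ is disjoint from reaching $\varphi_g\ge1$ and has probability at most $\frac sn$. Hence the first step in which one of the two happens reaches $\varphi_g\ge1$ with probability at least $\frac{2/e}{2/e+1}\ge0.42$. That step occurs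 within $n\le B$ steps except with probability at most $(1-\frac m{en})^n\le e^{-m/e}\le0.01$. So $P(S_g\le\tau+B)\ge0.4$.

**Conclusion of the proof.** In both cases the probability is at least $0.003$, so $\mathbb E[S_g-T_{g-1}]=O(n2^s/s)$. Since $2^s/s\le2^d/d$ for $d=s+1$,
$$\mathbb E[T_G]=\sum_{g=1}^G\mathbb E\big[(S_g-T_{g-1})+(T_g-S_g)\big]=O\Big(G\,\frac{n2^s}s\Big)=O\Big(G\,\frac{n2^d}d\Big).\qquad\blacksquare$$
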